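
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Maximal chains of primes over a Henselian local domain\\ that contract to non-maximal chains}


\begin{abstract}
We construct Henselian local domains $R$ with a finite integral extension domain $S$ such that passing to integral extension domains of $R$ creates no new lengths of maximal chains of primes, and yet some maximal chain of primes of length $n$ in $S$ contracts in $R$ to a chain that is not maximal. This answers affirmatively a question from \emph{Notes on local integral extension domains}. We also show that the possible pairs $(n,\dim R)$ are exactly those with $2\le n\le \dim R-1$.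
\end{abstract}

\section{The question and the answer}

All rings are commutative with identity. A \emph{local} ring is a Noetherian ring with a unique maximal ideal (the terminology of \cite{Nagata}); a ring with a unique maximal ideal that need not be Noetherian is called \emph{quasi-local}. A chain $P_0\subset P_1\subset\dots\subset P_n$ of distinct prime ideals has \emph{length} $n$. It is \emph{maximal} if $P_0$ is a minimal prime, $P_n$ is a maximal ideal, and no prime can be inserted between two consecutive terms. A \emph{mcpil $n$} is a maximal chain of prime ideals of length $n$. An \emph{integral extension domain} of a domain $R$ is a domain that contains $R$ and is integral over $R$.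

Let $S$ be an integral extension domain of a local domain $R$. A maximal chain of length $n$ in $S$ contracts to a chain of length $n$ in $R$ that runs from $0$ to the maximal ideal. The contracted chain may fail to be maximal, because new primes may fit into it. The crudest way for this to happen is that $S$ has a maximal chain of a length that no maximal chain of $R$ has. To exclude it, let $\mathcal C$ be the class of local domains $R$ such that, for every $n$, some integral extension domain of $R$ has a mcpil $n$ if and only if $R$ has a mcpil $n$. Since $R$ is an integral extension domain of itself, the condition says that integral extension creates no new lengths. It is known that $R[X]_{(M,X)}\in\mathcal C$ for every local domain $(R,M)$.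

For $R\in\mathcal C$ one may hope that the chains themselves, and not only their lengths, come from $R$. If $R\in\mathcal C$ is catenary, this is true. All maximal chains of $R$ then have length $\dim R$, so every mcpil $n$ in $S$ has $n=\dim R$, and a chain of length $\dim R$ in $R$ is maximal. In general it is false. Result (2.10) of \cite{Notes} says that there are local domains $R\subset S$ such that
\begin{itemize}
\item $S$ is a finite integral extension of $R$;
\item $R\in\mathcal C$;
\item some mcpil $n$ in $S$ does not contract in $R$ to a maximal chain of prime ideals.
\end{itemize}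
Whether $R$ can here be Henselian is stated in \cite{Notes} as an open problem.

The Henselian condition is a real restriction. Every integral extension domain $S$ of a Henselian local domain $R$ is quasi-local, so a maximal chain of $S$ cannot end at a maximal ideal of height less than $\dim R$; any failure has to come from primes strictly between $0$ and the maximal ideal. Moreover, complete local domains, the most familiar Henselian ones, are catenary, and all maximal chains in all their integral extension domains have the same length (Lemma~\ref{lem:complete}). For them the phenomenon does not exist. Nevertheless the answer to the question is yes.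

\begin{theorem}\label{thm:A}
There are local domains $R\subset S$ such that $R$ is Henselian of dimension $3$, $S$ is a finite integral extension of $R$, $R\in\mathcal C$, and some mcpil $2$ in $S$ does not contract in $R$ to a maximal chain of prime ideals.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $n,d\ge0$ be integers. The following are equivalent.
\begin{enumerate}
\item[(1)] There is a Henselian local domain $R\in\mathcal C$ with $\dim R=d$ and a finite integral extension domain $S$ of $R$ having a mcpil $n$ that does not contract in $R$ to a maximal chain of prime ideals.
\item[(2)] $2\le n\le d-1$.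
\end{enumerate}
When {\rm(2)} holds, $R$ and $S$ can moreover be chosen such that
\begin{itemize}
\item $S=R+Rb$ for some $b\in S$;
\item $S$ is the integral closure of $R$ in its fraction field, and $S$ is a normal Henselian local domain;
\item the set of lengths of maximal chains of primes, taken in $R$ or in all integral extension domains of $R$, is exactly $\{n,d\}$.
\end{itemize}
\end{theorem}

Theorem~\ref{thm:A} is the case $(n,d)=(2,3)$, the smallest one, and it has a shorter proof. Section~\ref{sec:small} explains the idea in that case. Section~\ref{sec:B} constructs the ring $S$, Section~\ref{sec:glue} obtains $R$ from it by gluing two primes and proves Theorem~\ref{thm:A}, Section~\ref{sec:lengths} determines the lengths of chains, and Section~\ref{sec:range} finishes the proof of Theorem~\ref{thm:B}.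

\section{Facts used}\label{sec:facts}

A domain is \emph{normal} if it is integrally closed in its fraction field. We use the following standard facts.

\begin{enumerate}
\item[(F1)] For an integral extension $A\subset E$, lying over, going up and incomparability hold. Hence $\dim E=\dim A$, a prime of $E$ is maximal if and only if its contraction is, and $\dim E/Q=\dim A/(Q\cap A)$ for every prime $Q$ of $E$. If $E$ is a domain, a nonzero prime of $E$ contracts to a nonzero prime of $A$.
\item[(F2)] If $A$ is a normal domain and $E$ an integral extension domain of $A$, then going down holds for $A\subset E$.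
\item[(F3)] (Cohen, Nagata.) A complete local domain $C$ is catenary, and $\operatorname{ht}\mathfrak p+\dim C/\mathfrak p=\dim C$ for every prime $\mathfrak p$. Its integral closure is a finite $C$-module and again a complete local domain.
\item[(F4)] A local ring $A$ with maximal ideal $\mathfrak a$ is \emph{Henselian} if, for every monic $f\in A[X]$, every simple root of $f$ modulo $\mathfrak a$ in $A/\mathfrak a$ lifts to a root of $f$ in $A$. This is equivalent to the form with factorizations; see \cite[18.5]{EGA} and \cite[\S43]{Nagata}. Complete local rings are Henselian (Hensel's lemma). An integral extension domain of a Henselian local domain is quasi-local \cite[\S43]{Nagata}.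
\item[(F5)] (Eakin--Nagata.) If a Noetherian ring is a finite module over a subring $A$, then $A$ is Noetherian.
\item[(F6)] For ideals $\mathfrak a,\mathfrak b$ of a ring $A$, the map $A/(\mathfrak a\cap\mathfrak b)\to A/\mathfrak a\times_{A/(\mathfrak a+\mathfrak b)}A/\mathfrak b$ is an isomorphism. It is injective; and if $u-v=\alpha+\beta$ with $\alpha\in\mathfrak a$, $\beta\in\mathfrak b$, then $u-\alpha=v+\beta$ is congruent to $u$ mod $\mathfrak a$ and to $v$ mod $\mathfrak b$.
\end{enumerate}

A power series ring in $e$ variables over a field is a normal complete local domain of dimension $e$.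

\section{The idea in the smallest case}\label{sec:small}

We want a chain $0\subset P_1\subset N$ of length $2$ in a three-dimensional $S$ whose middle term acquires, after contraction to $R$, a prime strictly below it. One mechanism does this. Suppose that $G$ is a prime of $S$ of height $2$ and that $S/P_1\cong S/G$. Then we can \emph{glue} $P_1$ to $G$: we take for $R$ the elements of $S$ whose residues modulo $P_1$ and modulo $G$ agree under the isomorphism. Both primes contract to the same prime $P$ of $R$. If $S$ is integral over $R$, as it will be in our case, then by incomparability $P$ inherits chains of primes below $G$.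

So we need a three-dimensional Henselian local domain that has both a prime of height $1$ and one of height $2$ with one-dimensional quotients. Two different dimensions are easy to have in a complete ring that is not a domain. Let $k$ be a field and
\[
T=k[[x,y_1,y_2,w]]/(xy_1,xy_2),\qquad \mathfrak q=(x,y_1,y_2)T .
\]
This is the $(x,w)$-plane and the $(y_1,y_2,w)$-space, meeting along the $w$-axis, whose generic point is $\mathfrak q$. To get a domain we collapse all primes contained in $\mathfrak q$ to a single point. Section~\ref{sec:B} produces, for countable $k$, a Henselian local domain $B\subset T$ of dimension $3$ whose nonzero primes are the contractions of the primes $\mathfrak p\not\subset\mathfrak q$ of $T$, with the same inclusions and with $B/(\mathfrak p\cap B)=T/\mathfrak p$. Grant this, and consider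
\[
\mathfrak p_1=(y_1,y_2,w),\quad \mathfrak p_2=(y_1,y_2,w-x),\quad \mathfrak z=(x,w),\quad \mathfrak g=(x,w,y_1),
\]
with contractions $P_1,P_2,Z,G$ to $B$. The first two are curves in the plane, the third is a surface in the space, and the last is the $y_2$-axis.

\emph{Heights.} Let $\mathfrak p\subset\mathfrak p_1$ be prime. Since $x\notin\mathfrak p_1$ and $xy_1=xy_2=0$, we have $y_1,y_2\in\mathfrak p$. As $\mathfrak p_1$ has height $1$ modulo $(y_1,y_2)$, $\mathfrak p$ is $(y_1,y_2)$ or $\mathfrak p_1$; but $(y_1,y_2)\subset\mathfrak q$ has been collapsed to $0$. So $P_1$ has height $1$, and for the same reason $P_2$ has height $1$. On the other hand $0\subset Z\subset G\subset N$, where $N$ is the maximal ideal of $B$.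

\emph{Gluing.} We have $B/P_1=k[[x]]$ and $B/G=k[[y_2]]$. Let $R$ consist of the elements of $B$ whose restrictions to the $x$-axis and to the $y_2$-axis are the same power series. Then $P_1\cap R=G\cap R$; call this prime $P$. It will turn out that $B$ is integral over $R$. Hence the maximal chain $0\subset P_1\subset N$ of $B$ contracts to $0\subset P\subset\mathfrak m$, where $\mathfrak m$ is the maximal ideal of $R$, and $Z\cap R$ lies strictly between $0$ and $P$. See Figure~\ref{fig:glue}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\node (o) at (0,0) {$0$};
\node (p2) at (-2,1) {$P_2$};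
\node (p1) at (-0.7,1) {$P_1$};
\node (z) at (1.2,1) {$Z$};
\node (g) at (1.2,2) {$G$};
\node (n) at (0,3) {$N$};
\draw (o)--(p2)--(n) (o)--(p1)--(n) (o)--(z)--(g)--(n);
\draw[dashed] (p1)--(g);
\node at (0,-0.7) {primes of $B$};
\begin{scope}[xshift=6.5cm]
\node (o) at (0,0) {$0$};
\node (p2) at (-1.5,1) {$P_2\cap R$};
\node (z) at (1.2,1) {$Z\cap R$};
\node (g) at (1.2,2) {$P$};
\node (n) at (0,3) {$\mathfrak m$};
\draw (o)--(p2)--(n) (o)--(z)--(g)--(n);
\node at (0,-0.7) {primes of $R$};
\end{scope}
\end{tikzpicture}
\caption{Some primes of the three-dimensional domain $B$ and of the subring $R$ obtained by gluing $P_1$ to $G$ (dashed line, not an inclusion). Solid lines are inclusions with no prime in between. The chain $0\subset P_1\subset N$ is maximal, but its contraction $0\subset P\subset\mathfrak m$ is not. The chain through $P_2$ survives and keeps the length $2$ available in $R$.}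
\label{fig:glue}
\end{figure}

\emph{Why two curves.} Gluing has destroyed a chain of length $2$, and without a replacement $R$ would not be in $\mathcal C$. The replacement is $P_2$. The element $w$ lies in $\mathfrak p_1\cap\mathfrak g$ but not in $\mathfrak p_2$, so $P_2$ lies away from the locus where $R$ and $B$ differ, and $0\subset P_2\cap R\subset\mathfrak m$ is a maximal chain in $R$. Since $\dim R=3$, the ring $R$ has maximal chains of lengths $2$ and $3$. In dimension $3$ nothing more is needed for $R\in\mathcal C$.

\begin{lemma}\label{lem:dim3}
A Henselian local domain $R$ of dimension $3$ that has a mcpil $2$ belongs to $\mathcal C$.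
\end{lemma}

\begin{proof}
Let $D$ be an integral extension domain of $R$ with a mcpil $l$. By (F4) $D$ is quasi-local, and $\dim D=3$, so $l\le3$. As $D$ is not a field, $l\ne0$. If $l=1$, then no prime lies strictly between $0$ and the unique maximal ideal of $D$, so $\dim D=1$, which is false. Hence $l\in\{2,3\}$. By hypothesis $R$ has a mcpil $2$, and a chain of length $3=\dim R$ in $R$ is a mcpil $3$.
\end{proof}

What remains is to construct $B$, to prove that the glued ring is Noetherian and Henselian, and, for general $(n,d)$, to exclude other lengths in integral extension domains, where the dimension count of Lemma~\ref{lem:dim3} no longer suffices.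

\section{A Henselian normal domain with chains of two lengths}\label{sec:B}

We now allow general $(n,d)$: in the ring $T$ of Section~\ref{sec:small} the plane and the space become power series rings of dimensions $n$ and $d$, with common quotient of dimension $n-1$.

Fix integers $2\le n<d$ and a countable field $k$. Put $m=n-1\ge1$ and $r=d-n+1\ge2$, and let
\[
T=k[[x,y_1,\dots,y_r,w_1,\dots,w_m]]/(xy_1,\dots,xy_r).
\]
Write $(y)=(y_1,\dots,y_r)T$ and $\mathfrak q=(x,y_1,\dots,y_r)T$, and let $M$ be the maximal ideal of $T$.

In the power series ring, $(xy_1,\dots,xy_r)=(x)\cap(y_1,\dots,y_r)$: if $xg\in(y_1,\dots,y_r)$, then $g\in(y_1,\dots,y_r)$, as this ideal is prime and does not contain $x$. Hence $T$ is reduced, with minimal primes $(x)$ and $(y)$, and $(x)\cap(y)=0$ in $T$. The quotients are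
\[
T/(x)=k[[y_1,\dots,y_r,w_1,\dots,w_m]],\quad T/(y)=k[[x,w_1,\dots,w_m]],\quad T/\mathfrak q=k[[w_1,\dots,w_m]],
\]
of dimensions $r+m=d$, $1+m=n$ and $m$. So $\dim T=d$. The zero divisors of $T$ lie in $(x)\cup(y)\subset\mathfrak q$; therefore $T\subset T_{\mathfrak q}$. Let $\psi:T_{\mathfrak q}\to\operatorname{Frac}(T/\mathfrak q)$ be the residue map.

We look for a subring $B\subset T$ with two properties: $B\cap\mathfrak q=0$, and $B\to T/uT$ is surjective for every $u\in T\setminus\mathfrak q$. The first makes $B$ a domain and asks for few elements. The second makes $B$ and $T$ indistinguishable modulo elements outside $\mathfrak q$ and asks for many. A transfinite choice meets both demands: we pick one element in each coset $t+uT$ and keep the images of all chosen elements in $\operatorname{Frac}(T/\mathfrak q)$ algebraically independent.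

\emph{The choice.} We have $|T|=|T/\mathfrak q|=2^{\aleph_0}$, because $k$ is countable and $m\ge1$. Index the pairs $(t,u)\in T\times(T\setminus\mathfrak q)$ by the ordinals $\alpha<2^{\aleph_0}$. By transfinite recursion choose, for the $\alpha$-th pair $(t,u)$, an element $t_\alpha\in t+uT$ such that $\psi(t_\alpha)$ is transcendental over $k(\psi(t_\beta):\beta<\alpha)$. This is possible. The algebraic closure of that field in $\operatorname{Frac}(T/\mathfrak q)$ has cardinality at most $\max(\aleph_0,|\alpha|)<2^{\aleph_0}$. The image of $t+uT$ in the domain $T/\mathfrak q$ is a coset of a nonzero ideal, so it has cardinality $2^{\aleph_0}$.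

\emph{The ring.} The elements $\psi(t_\alpha)$ are algebraically independent over $k$, so each nonzero element of $k[t_\alpha:\alpha<2^{\aleph_0}]$ lies outside $\mathfrak q$ and is a unit of $T_{\mathfrak q}$. Hence $T_{\mathfrak q}$ contains the field $F=k(t_\alpha:\alpha<2^{\aleph_0})$. By Zorn's lemma there is a \emph{maximal} subfield $L$ of $T_{\mathfrak q}$ containing $F$. Put
\[
B=L\cap T.
\]
Working with a field makes $B$ closed under those divisions that are possible in $T$. The maximality of $L$ will be used once, to show that $B$ is Henselian.

\begin{proposition}\label{prop:B}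
\begin{enumerate}
\item[(a)] $B$ is a domain and $B\cap\mathfrak q=0$.
\item[(b)] If $u\in T\setminus\mathfrak q$, then $B+uT=T$, and $uT=bT$ for some $b\in B$.
\item[(c)] The map $J\mapsto J\cap B$ is an inclusion-preserving bijection from the ideals $J\not\subset\mathfrak q$ of $T$ to the nonzero ideals of $B$, with inclusion-preserving inverse $I\mapsto IT$, and $B/(J\cap B)= T/J$ via the inclusion $B\subset T$. In particular it restricts to an isomorphism of ordered sets from $\{\mathfrak p\in\operatorname{Spec}T:\mathfrak p\not\subset\mathfrak q\}$ to $\operatorname{Spec}B\setminus\{0\}$.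
\item[(d)] $B$ is Noetherian and local, with maximal ideal $N=M\cap B$ and $B/N=k$.
\item[(e)] $B$ is Henselian.
\item[(f)] $B$ is normal.
\item[(g)] $\dim B=d$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) A nonzero element of $B\subset L$ is a unit of $T_{\mathfrak q}$, so it is not in $\mathfrak q$.

(b) By construction $B$ meets every coset $t+uT$ with $u\notin\mathfrak q$; thus $B+uT=T$. As $\mathfrak q$ is prime and $w_1\notin\mathfrak q$, also $uw_1\notin\mathfrak q$, so $B$ meets $u+uw_1T$. An element $b=u(1+w_1s)$ of the intersection satisfies $bT=uT$, since $1+w_1s$ is a unit of $T$.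

(c) Let $0\ne b\in B$. If $c=bt\in B$ with $t\in T$, then $t=b^{-1}c\in L\cap T=B$. Thus $bT\cap B=bB$. By (a), $b\notin\mathfrak q$, and so $B+bT=T$ by (b). Hence $B/bB=T/bT$. Consequently $J\mapsto J\cap B$ is a bijection from the ideals of $T$ containing $b$ to the ideals of $B$ containing $b$, with equal quotients, and its inverse is $I\mapsto I+bT$. The ideal $I+bT$ of $T$ contains $I$ and is contained in $IT$, so it equals $IT$. Finally, every nonzero ideal $I$ of $B$ contains some $b\ne0$, and $IT\not\subset\mathfrak q$ by (a); every ideal $J\not\subset\mathfrak q$ of $T$ contains some $u\notin\mathfrak q$ and hence, by (b), some nonzero $b\in B$. Both maps preserve inclusions, and since quotients agree they match primes with primes.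

(d) Let $I$ be a nonzero ideal of $B$ and $0\ne b\in I$. Then $I/bB$ is an ideal of the Noetherian ring $B/bB=T/bT$, so $I$ is finitely generated. If $b\in B\setminus M$, then $b^{-1}\in L\cap T=B$; so $B$ is local with maximal ideal $M\cap B$. By (c) with $J=M$, $B/N=T/M=k$.

(e) Let $f\in B[X]$ be monic with a simple root $a_0\in B/N=T/M$. Since $T$ is complete, there is $\alpha\in T$ lifting $a_0$ with $f(\alpha)=0$, and $f'(\alpha)$ is a unit of $T$. We show $\alpha\in L$. Factor $f=\prod f_i$ into monic irreducible polynomials in $L[X]$, and let $\psi(f)$, $\psi(f_i)$ denote the polynomials with $\psi$ applied to the coefficients. Since $\psi(f'(\alpha))\ne0$, the element $\psi(\alpha)$ is a simple root of $\psi(f)=\prod\psi(f_i)$. So there is exactly one index $i$ with $\psi(f_i(\alpha))=0$. For $j\ne i$ the element $f_j(\alpha)$ is a unit of $T_{\mathfrak q}$, and $f(\alpha)=0$ gives $f_i(\alpha)=0$. Hence $L[\alpha]\subset T_{\mathfrak q}$ is the image of the field $L[X]/(f_i)$, so it is a subfield of $T_{\mathfrak q}$ containing $L$. By maximality of $L$, $\alpha\in L$, and so $\alpha\in L\cap T=B$.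

(f) Let $b,c\in B$, $c\ne0$, with $b/c$ integral over $B$. By (a), $c\notin\mathfrak q$ and $B$ embeds in $T/(x)$ and in $T/(y)$. The images of $b/c$ in the fraction fields of these normal domains are integral over them. So there are $\alpha_1\in T/(x)$ and $\alpha_2\in T/(y)$ with $c\alpha_1=b$ and $c\alpha_2=b$ in the respective rings. In the domain $T/\mathfrak q$, where bars denote images, $\bar c\,\bar\alpha_1=\bar b=\bar c\,\bar\alpha_2$ and $\bar c\ne0$; hence $\bar\alpha_1=\bar\alpha_2$. Since $(x)\cap(y)=0$ and $(x)+(y)=\mathfrak q$, (F6) gives $T=T/(x)\times_{T/\mathfrak q}T/(y)$. So $(\alpha_1,\alpha_2)$ comes from some $t\in T$, and $ct-b\in(x)\cap(y)=0$. Thus $b/c=t\in L\cap T=B$.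

(g) By (c), a chain $0\subset Q_1\subset\dots\subset Q_j$ of primes of $B$ gives a chain $Q_1T\subset\dots\subset Q_jT$ of primes of $T$ not contained in $\mathfrak q$. Since the minimal primes of $T$ are contained in $\mathfrak q$, $Q_1T$ properly contains one of them. Hence $j\le\dim T=d$. Conversely, $T/(x,w_1)$ is a power series ring of dimension $r+m-1=d-1$. A chain of length $d-1$ of primes of $T$ containing $(x,w_1)$, none of which is contained in $\mathfrak q$, contracts to a chain of nonzero primes of $B$; with $0$ added it has length $d$.
\end{proof}

The hypothesis $n\ge2$ enters through $m\ge1$: for $m=0$ we would have $\mathfrak q=M$, and (a) would force $B$ to be a field.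

\section{Gluing two primes of $B$}\label{sec:glue}

As in Section~\ref{sec:small}, we choose a prime $P_1$ of height $1$ to be glued to a prime $G$ with a further nonzero prime $Z$ below it, and a second prime $P_2$ of height $1$ that the gluing does not affect. Consider the ideals of $T$
\[
\mathfrak p_1=(y,w_1),\quad \mathfrak p_2=(y,w_1-x),\quad \mathfrak z=(x,w_1),\quad \mathfrak g=(x,w_1,y_1,\dots,y_{r-1}).
\]
They are prime, because the quotients are power series rings over $k$, and they are not contained in $\mathfrak q$. Let $P_1,P_2,Z,G$ be their contractions to $B$; they are nonzero primes. Since $r\ge2$, $\mathfrak z\subsetneq\mathfrak g$, and by Proposition~\ref{prop:B}(c)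
\begin{equation}\label{eq:ZG}
0\subsetneq Z\subsetneq G.
\end{equation}

\begin{lemma}\label{lem:heights}
For $i=1,2$ we have $\operatorname{ht}P_i=1$ and $\dim B/P_i=n-1$.
\end{lemma}

\begin{proof}
Let $\mathfrak p\subset\mathfrak p_i$ be prime. From $x\notin\mathfrak p_i$ and $xy_j=0\in\mathfrak p$ we get $(y)\subset\mathfrak p$. Now $\mathfrak p_i/(y)$ is a nonzero principal prime of $T/(y)=k[[x,w_1,\dots,w_m]]$, so it has height $1$ and $\mathfrak p\in\{(y),\mathfrak p_i\}$. As $(y)\subset\mathfrak q$, Proposition~\ref{prop:B}(c) shows that $P_i$ is the only nonzero prime of $B$ contained in $P_i$. Moreover $B/P_i=T/\mathfrak p_i\cong k[[x,w_2,\dots,w_m]]$ has dimension $m=n-1$.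
\end{proof}

Let $\Lambda=k[[s,w_2,\dots,w_m]]$, and let $\varphi_1,\varphi_2:T\to\Lambda$ be the continuous $k$-homomorphisms that fix $w_2,\dots,w_m$ and satisfy
\begin{align*}
\varphi_1&:\ x\mapsto s,\quad w_1,y_1,\dots,y_r\mapsto 0;\\
\varphi_2&:\ y_r\mapsto s,\quad x,w_1,y_1,\dots,y_{r-1}\mapsto0 .
\end{align*}
They are well defined, since each sends every $xy_j$ to $0$; they are surjective, with kernels $\mathfrak p_1$ and $\mathfrak g$. Put $\Phi=(\varphi_1,\varphi_2):T\to\Lambda^2$ and $J=\ker\Phi=\mathfrak p_1\cap\mathfrak g$. Since $T/(\mathfrak p_1+\mathfrak g)=k[[w_2,\dots,w_m]]=\Lambda/s\Lambda$, compatibly with both $\varphi_i$, (F6) gives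
\[
\Phi(T)=\{(f,g)\in\Lambda^2:\ f\equiv g \bmod s\}.
\]
The element $w_1$ lies in $J$ and not in $\mathfrak q$. By Proposition~\ref{prop:B}(b), $B+w_1T=T$, so $\Phi(B)=\Phi(T)$, that is,
\begin{equation}\label{eq:PhiB}
\Phi(B)=\{(f,g)\in\Lambda^2:\ f\equiv g \bmod s\}.
\end{equation}
Put $I=J\cap B=P_1\cap G$. Since $J\not\subset\mathfrak q$, Proposition~\ref{prop:B}(c) shows that $I$ is a nonzero ideal of $B$ and $IT=J$. Define
\[
S=B,\qquad R=\{\beta\in B:\ \varphi_1(\beta)=\varphi_2(\beta)\}.
\]
Then $R$ is a subring of $B$ that contains $k$ and $I$. Let $\varphi:R\to\Lambda$ be the common restriction of $\varphi_1$ and $\varphi_2$.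

\begin{proposition}\label{prop:R}
\begin{enumerate}
\item[(a)] $S=R+Rb$ for some $b\in S$. The ring $R$ is a local domain with $\dim R=d$ and $\operatorname{Frac}R=\operatorname{Frac}S$, and $S$ is the integral closure of $R$.
\item[(b)] $R$ is Henselian.
\item[(c)] $S$ has a mcpil $n$ that does not contract to a maximal chain in $R$.
\item[(d)] $R$ has a mcpil $n$ and a mcpil $d$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) By \eqref{eq:PhiB} there is $b\in B$ with $\Phi(b)=(s,0)$. For $\beta\in B$ write $\Phi(\beta)=(g+sh,g)$ with $g,h\in\Lambda$. By \eqref{eq:PhiB} again there are $r_0,r_1\in B$ with $\Phi(r_0)=(g,g)$ and $\Phi(r_1)=(h,h)$; these lie in $R$. Then $\Phi(\beta-r_0-r_1b)=0$, that is, $\beta-r_0-r_1b\in I\subset R$. So $B=R+Rb$. By Eakin--Nagata (F5), $R$ is Noetherian. Since $B$ is local and integral over $R$, $R$ is local, with maximal ideal $\mathfrak m=N\cap R$, and $\dim R=\dim B=d$. For $0\ne c\in I$ we have $cB\subset I\subset R$, so the fraction fields agree. As $B$ is normal, it is the integral closure of $R$.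

(b) The point is that Hensel lifts are unique, so a lift found in $B$ automatically satisfies the gluing condition. Note that $R/\mathfrak m=B/N=k$, because $k\subset R$. Let $f\in R[X]$ be monic with a simple root $a_0\in k$ modulo $\mathfrak m$. As $B$ is Henselian, there is $\alpha\in B$ with $f(\alpha)=0$ that lifts $a_0$. The elements $\gamma=\varphi_1(\alpha)$ and $\gamma'=\varphi_2(\alpha)$ of $\Lambda$ are roots of the same polynomial $\varphi(f)$. Since $\varphi_1$ and $\varphi_2$ are homomorphisms of local $k$-algebras with residue field $k$ that map the maximal ideal into the maximal ideal, they induce the identity on $k$. Hence $\gamma$ and $\gamma'$ both have residue $a_0$, and $\varphi(f)$ has the same reduction in $k[X]$ as $f$. By Taylor expansion,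
\[
0=\varphi(f)(\gamma')-\varphi(f)(\gamma)=(\gamma'-\gamma)\bigl(\varphi(f)'(\gamma)+(\gamma'-\gamma)\lambda\bigr)
\]
for some $\lambda\in\Lambda$. Here $\varphi(f)'(\gamma)$ is a unit, since $a_0$ is a simple root of the reduction, and $\gamma'-\gamma$ is in the maximal ideal. So the second factor is a unit and $\gamma'=\gamma$. Hence $\alpha\in R$, and $\alpha$ lifts $a_0$.

(c) By Lemma~\ref{lem:heights} there is a chain $0\subset P_1\subset\dots\subset N$ of length $n$ in $B$ whose part from $P_1$ to $N$ has length $n-1=\dim B/P_1$. Since also $\operatorname{ht}P_1=1$, it is a maximal chain. Its contraction begins with $0\subset P$, where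
\[
P=P_1\cap R=\ker\varphi=G\cap R .
\]
By incomparability applied to \eqref{eq:ZG}, $0\subsetneq Z\cap R\subsetneq G\cap R=P$. So the contracted chain is not maximal.

(d) A chain of length $d=\dim R$ is maximal. For $n$ we use $P_2$. We have $w_1\in J$, but $w_1\notin\mathfrak p_2$, since $w_1$ has the nonzero image $x$ in $T/\mathfrak p_2=k[[x,w_2,\dots,w_m]]$. So $J=IT\not\subset\mathfrak p_2$, and therefore $I\not\subset P_2$. Choose $c\in I\setminus P_2$. As $cB\subset R$, we have $R_c=B_c$. Hence contraction is an inclusion-preserving bijection, with inclusion-preserving inverse, from the primes of $B$ not containing $c$ to the primes of $R$ not containing $c$. Let $P_2'=P_2\cap R$. The primes contained in $P_2$ or in $P_2'$ do not contain $c$, so $\operatorname{ht}P_2'=\operatorname{ht}P_2=1$. By (F1) $\dim R/P_2'=\dim B/P_2=n-1$. Adjoining $0$ to a chain of length $n-1$ from $P_2'$ to $\mathfrak m$ gives a maximal chain of length $n$ in $R$.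
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $(n,d)=(2,3)$. Proposition~\ref{prop:R} gives everything except $R\in\mathcal C$, and this follows from Lemma~\ref{lem:dim3}, because $R$ is Henselian of dimension $3$ and has a mcpil $2$.
\end{proof}

\section{Lengths of maximal chains over $R$}\label{sec:lengths}

For general $n<d$ we have to show that no integral extension domain of $R$ has a maximal chain of length different from $n$ and $d$. The plan is to control the first step of a chain by going down over the normal ring $B$. All later steps take place over a quotient $B/P$ of $B$ by a nonzero prime; such a quotient is complete by Proposition~\ref{prop:B}(c), and over a complete local domain the length is forced. Two elementary observations are needed.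

\begin{lemma}\label{lem:steps}
\begin{enumerate}
\item[(a)] If $D\subset D'$ is an integral extension of domains, every maximal chain of primes of $D$ is the contraction of a maximal chain of the same length of $D'$.
\item[(b)] Let $C$ be a normal domain and $E$ an integral extension domain of $C$. If $E_1\ne0$ is a prime of $E$ with no prime strictly between $0$ and $E_1$, then $\operatorname{ht}(E_1\cap C)=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Lift the chain by going up, starting with $0$. A prime inserted in the lifted chain would contract, by incomparability, to a prime inserted in the given one. The last term is maximal because its contraction is.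

(b) By (F1), $E_1\cap C\ne0$. By going down (F2), a prime $\mathfrak a$ with $0\subsetneq\mathfrak a\subsetneq E_1\cap C$ would be the contraction of a prime of $E$ strictly between $0$ and $E_1$.
\end{proof}

Normality cannot be dropped in (b): for $R\subset S$ as in Section~\ref{sec:glue} the prime $P_1$ of $S$ has height $1$, while $P_1\cap R=P$ properly contains the nonzero prime $Z\cap R$.

\begin{lemma}\label{lem:complete}
If $C$ is a complete local domain and $E$ an integral extension domain of $C$, then every maximal chain of primes in $E$ has length $\dim C$.
\end{lemma}

\begin{proof}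
We use induction on $\dim C$. If $\dim C=0$, then $E$ is a field. Let $\dim C\ge1$. By (F3) the integral closure $C'$ of $C$ is a complete local domain, with $\dim C'=\dim C$. By Lemma~\ref{lem:steps}(a) the given chain may be lifted to $E[C']\subset\operatorname{Frac}E$, which is integral over $C'$. So we may assume that $C=C'$ is normal. Let the chain be $0\subset E_1\subset\dots\subset E_l$; here $l\ge1$, since $\dim E=\dim C\ge1$. By Lemma~\ref{lem:steps}(b) the prime $\mathfrak p=E_1\cap C$ has height $1$. So $C/\mathfrak p$ is a complete local domain of dimension $\dim C-1$ by (F3). The induction hypothesis, applied to $C/\mathfrak p\subset E/E_1$ and the maximal chain $0\subset E_2/E_1\subset\dots\subset E_l/E_1$, gives $l-1=\dim C-1$.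
\end{proof}

\begin{proposition}\label{prop:lengths}
Let $R$ be the ring of Section~\ref{sec:glue}. If an integral extension domain $D$ of $R$ has a mcpil $l$, then $l\in\{n,d\}$.
\end{proposition}

\begin{proof}
Since $\operatorname{Frac}B=\operatorname{Frac}R\subset\operatorname{Frac}D$ and $B$ is integral over $R$, we may lift the chain to $D[B]$ by Lemma~\ref{lem:steps}(a). So we assume $B\subset D$. Let the chain be $0\subset D_1\subset\dots\subset D_l$, where $l\ge1$ because $D$ is not a field.

As $B$ is normal, $P=D_1\cap B$ has height $1$ by Lemma~\ref{lem:steps}(b). By Proposition~\ref{prop:B}(c) the prime $\mathfrak p=PT$ is minimal among the primes of $T$ not contained in $\mathfrak q$, and $B/P=T/\mathfrak p$ is a complete local domain. The chain $0\subset D_2/D_1\subset\dots\subset D_l/D_1$ is maximal in the integral extension domain $D/D_1$ of $B/P$, so Lemma~\ref{lem:complete} gives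
\[
l=1+\dim T/\mathfrak p .
\]

Let $\mathfrak p_0\in\{(x),(y)\}$ be a minimal prime of $T$ contained in $\mathfrak p$, and let $u\in\mathfrak p\setminus\mathfrak q$. A prime $\mathfrak p^*\subset\mathfrak p$ minimal over $\mathfrak p_0+uT$ contains $u$, so it is not contained in $\mathfrak q$; by minimality of $\mathfrak p$, $\mathfrak p^*=\mathfrak p$. Thus $\mathfrak p/\mathfrak p_0$ is minimal over the principal ideal generated by the image of $u$ in the power series ring $T/\mathfrak p_0$, and this image is nonzero since $\mathfrak p_0\subset\mathfrak q$. By Krull's principal ideal theorem $\mathfrak p/\mathfrak p_0$ has height $1$, and (F3) gives $\dim T/\mathfrak p=\dim T/\mathfrak p_0-1\in\{d-1,n-1\}$. So $l\in\{n,d\}$.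
\end{proof}

\section{The range of $(n,d)$}\label{sec:range}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(2)$\Rightarrow$(1) and the additional claims. Let $2\le n\le d-1$, and let $R\subset S$ be as in Section~\ref{sec:glue}. By Proposition~\ref{prop:R}, $R$ is a Henselian local domain of dimension $d$, $S=R+Rb$ is its integral closure, $S$ has a mcpil $n$ that does not contract to a maximal chain, and $R$ has maximal chains of lengths $n$ and $d$. By Proposition~\ref{prop:lengths} no other length occurs in any integral extension domain of $R$, in particular in $R$ itself. Hence $R\in\mathcal C$, and the set of lengths is $\{n,d\}$. By Proposition~\ref{prop:B}, $S=B$ is a normal Henselian local domain.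

(1)$\Rightarrow$(2). Let $R$ be a Henselian local domain of dimension $d$ and $S$ an integral extension domain of $R$ with a mcpil $n$ whose contraction is not maximal; the other conditions in (1) are not needed. By (F4) $S$ is quasi-local, and $\dim S=d$. By incomparability the contraction is a chain of length $n$ from $0$ to the maximal ideal of $R$. As it is not maximal, a prime can be inserted, so $d\ge n+1$. If $n=0$, then $S$ is a field and $d=0$. If $n=1$, then no prime lies strictly between $0$ and the unique maximal ideal of $S$, and $d=1$. Both contradict $d\ge n+1$. Hence $2\le n\le d-1$.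
\end{proof}

In particular, the dimension $3$ in Theorem~\ref{thm:A} is the least possible. Every $R$ as in (1) is non-catenary: since $R\in\mathcal C$, it has a mcpil $n$ with $n<d$, and also a mcpil $d$. For $n=2$ it is also non-normal.

\begin{remark}
Let $R$ and $S$ be as in Theorem~\ref{thm:B}(1) with $n=2$. Then $R$ is not normal. Indeed, let $0\subset Q\subset N$ be any mcpil $2$ in $S$. If $R$ were normal, Lemma~\ref{lem:steps}(b) would give $\operatorname{ht}(Q\cap R)=1$. Moreover $\dim R/(Q\cap R)=\dim S/Q=1$, because $S$ is quasi-local with maximal ideal $N$ and no prime lies strictly between $Q$ and $N$. So the chain would contract to a maximal chain. Thus the ring $R$ of Theorem~\ref{thm:A} cannot be chosen normal, whereas our $S$ is normal.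
\end{remark}

\begin{thebibliography}{9}
\bibitem{EGA} EGA IV.
\bibitem{Nagata} Nagata, \emph{Local Rings}.
\bibitem{Notes} \emph{Notes on local integral extension domains}, \url{https://core-prod.cambridgecore.org/core/services/aop-cambridge-core/content/view/AFC213133ED0C120F5B6ABDE2201D999/S0008414X00027346a.pdf/notes-on-local-integral-extension-domains.pdf}
\end{thebibliography}

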